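\title{Subspaces of $c_0$ whose dual embeds in $L^1$ are quotients of $c_0$}

\begin{abstract}
Let $X$ be a closed subspace of $c_0$. We prove that, for every $\varepsilon>0$, every bounded operator $T:X^*\to L^1([0,1])$ factors as $T=VS^*$ with $S:c_0\to X$, $V:\ell_1\to L^1([0,1])$, $\|S\|\le(1+\varepsilon)\|T\|$ and $\|V\|\le1$. Consequently, if $X^*$ embeds in $L^1([0,1])$ with distortion at most $d$, then $X$ is $(1+\varepsilon)d$-isomorphic to a quotient of $c_0$. The constant is optimal, and no approximation property of $X$ is assumed. We deduce isomorphic and almost isometric characterizations of the quotients of $c_0$.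
\end{abstract}

\section{The question and the results}\label{sec:intro}

Scalars are real or complex, $L^1=L^1([0,1])$ and $c_0=c_0(\mathbb N)$. Subspaces are closed and linear, operators are bounded and linear, and $B_Y$ is the closed unit ball of $Y$. For $\lambda\ge1$, the spaces $Y$ and $Z$ are \emph{$\lambda$-isomorphic} if there is an isomorphism $U$ of $Y$ onto $Z$ with $\|U\|\,\|U^{-1}\|\le\lambda$; passing to $U^*$ shows that $Y^*$ and $Z^*$ are then $\lambda$-isomorphic as well. For $d\ge1$, the space $Y$ \emph{embeds in $L^1$ with distortion at most $d$} if there is an operator $T:Y\to L^1$ with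
\[
\tfrac1d\|y\|\le\|Ty\|\le\|y\|\qquad(y\in Y).
\]
Dividing an isomorphism by its norm, one sees that $Y$ is isomorphic to a subspace of $L^1$ exactly when this holds for some finite $d$, and that if $Y$ is $\lambda$-isomorphic to a space that embeds with distortion at most $d$, then $Y$ embeds with distortion at most $\lambda d$. Distortion at most $1$ means an isometric embedding.

A quotient of $c_0$ has two properties that do not mention the quotient map. The first comes from duality.

\begin{lemma}\label{lem:easy}
If a Banach space $X$ is $\lambda$-isomorphic to a quotient of $c_0$, then $X^*$ is $\lambda$-isomorphic to a subspace of $\ell_1$, and it embeds in $L^1$ with distortion at most $\lambda$.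
\end{lemma}

\begin{proof}
The dual of $c_0/K$ is isometric to the annihilator $K^\perp\subset c_0^*=\ell_1$. If $J_1,J_2,\dots$ are disjoint intervals in $[0,1]$ of lengths $|J_n|>0$, then $(a_n)\mapsto\sum_na_n|J_n|^{-1}\mathbf 1_{J_n}$ is an isometry of $\ell_1$ into $L^1$.
\end{proof}

The second property is a theorem of Johnson and Zippin \cite{JZ}: every quotient of $c_0$ is isomorphic to a subspace of $c_0$. The following question, posed in \cite{Q}, asks whether these two properties characterize the quotients of $c_0$.

\begin{quote}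
\emph{Let $X$ be a subspace of $c_0$ such that $X^*$ is isomorphic to a subspace of $L^1$. Is $X$ isomorphic to a quotient of $c_0$?}
\end{quote}

It helps to restate the desired conclusion on the dual side. The space $X$ is isomorphic to a quotient of $c_0$ if and only if there is an operator $S:c_0\to X$ whose adjoint $S^*:X^*\to\ell_1$ is bounded below (Lemma~\ref{lem:onto} gives the implication that we need). The hypothesis supplies an operator $T:X^*\to L^1$ that is bounded below, and it falls short in two ways. The target is $L^1$, which is much larger than $\ell_1$: it contains $\ell_2$, and $\ell_1$ does not (Section~\ref{sec:needed}). And $T$ has no reason to respect the weak$^*$ topology of $X^*$, as an adjoint operator must. On the other hand, both defects disappear when $X$ is finite-dimensional, and finite-dimensional solutions can be added up when $X$ is a $c_0$-sum of finite-dimensional spaces (Section~\ref{sec:models}). So one guesses a positive answer, provided that something can take the place of the decomposition of $X$ into finite-dimensional pieces.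 We assume no such decomposition, and no approximation property. Instead we decompose the operator $T$, and this works for every operator, bounded below or not.

\begin{theorem}[Factorization]\label{thm:A}
Let $X$ be a subspace of $c_0$, let $T:X^*\to L^1$ be an operator, and let $\varepsilon>0$. Then there are operators $S:c_0\to X$ and $V:\ell_1\to L^1$ with $\|S\|\le(1+\varepsilon)\|T\|$, $\|V\|\le1$ and
\[
T=VS^*.
\]
\end{theorem}

\begin{theorem}\label{thm:B}
Let $X$ be a subspace of $c_0$ such that $X^*$ embeds in $L^1$ with distortion at most $d$. Then for every $\varepsilon>0$, $X$ is $(1+\varepsilon)d$-isomorphic to a quotient of $c_0$.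
\end{theorem}

In particular the answer to the question is yes. The next theorem shows that the constant is optimal, that it can be read off the finite-dimensional subspaces of $X^*$, and that the two properties above do characterize the quotients of $c_0$. The infimum of the empty set is $\infty$.

\begin{theorem}\label{thm:C}
\begin{enumerate}
\item[(1)] For a subspace $X$ of $c_0$ define three quantities in $[1,\infty]$:
\begin{itemize}
\item $q(X)$ is the infimum of the $\lambda$ such that $X$ is $\lambda$-isomorphic to a quotient of $c_0$;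
\item $\ell(X)$ is the infimum of the $d$ such that $X^*$ embeds in $L^1$ with distortion at most $d$;
\item $f(X)$ is the supremum, over finite-dimensional subspaces $G\subset X^*$, of the infimum of the $d$ such that $G$ embeds in $L^1$ with distortion at most $d$.
\end{itemize}
Then $q(X)=\ell(X)=f(X)$.
\item[(2)] A Banach space $X$ is isomorphic to a quotient of $c_0$ if and only if $X$ is isomorphic to a subspace of $c_0$ and $X^*$ is isomorphic to a subspace of $L^1$.
\item[(3)] A Banach space $X$ is $(1+\varepsilon)$-isomorphic to a quotient of $c_0$ for every $\varepsilon>0$ if and only if it is $(1+\varepsilon)$-isomorphic to a subspace of $c_0$ for every $\varepsilon>0$ and $X^*$ is isometric to a subspace of $L^1$.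
\end{enumerate}
\end{theorem}

Section~\ref{sec:tools} collects the tools, Section~\ref{sec:models} shows the method in two model cases, Section~\ref{sec:A} proves Theorem~\ref{thm:A}, and Section~\ref{sec:BC} derives the other two theorems. Section~\ref{sec:needed} shows that neither condition in part~(2) can be dropped.

\section{Operators into a subspace of $c_0$}\label{sec:tools}

Let $X$ be a subspace of $c_0$, and let $\varphi_i\in X^*$ be the restriction to $X$ of the $i$-th coordinate functional. We use the inclusion $X\subset c_0$ only through three properties: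
\begin{itemize}
\item[(P1)] $\|x\|=\sup_i|\varphi_i(x)|$ for $x\in X$; in particular $\|\varphi_i\|\le1$;
\item[(P2)] $\varphi_i(x)\to0$ as $i\to\infty$, for each $x\in X$;
\item[(P3)] the linear span of the $\varphi_i$ is norm dense in $X^*$.
\end{itemize}
The first two restate the definition of $c_0$. For (P3), the restriction map $\ell_1=c_0^*\to X^*$ is onto by the Hahn--Banach theorem, and it sends the finitely supported vectors, which are dense in $\ell_1$, onto the span of the $\varphi_i$.

If $H$ is finite-dimensional we identify $H^{**}$ with $H$, so that the adjoint of an operator $Q:H^*\to X$ is the operator $Q^*:X^*\to H$ given by $u(Q^*x^*)=x^*(Qu)$ for $u\in H^*$. Such an adjoint satisfies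
\begin{equation}\label{eq:null}
\|Q^*\varphi_i\|\to0\qquad(i\to\infty),
\end{equation}
because $u(Q^*\varphi_i)=\varphi_i(Qu)\to0$ for each $u$ in a basis of $H^*$, by (P2).

For Banach spaces $Z_j$, the sum $(\sum_jZ_j)_{c_0}$ consists of the sequences $(z_j)$ with $z_j\in Z_j$ and $\|z_j\|\to0$, normed by $\sup_j\|z_j\|$. Its dual is $(\sum_jZ_j^*)_{\ell_1}$, normed by $\sum_j\|z_j^*\|$. The next lemma says that the norm of an operator from a $c_0$-sum into $X$ can be computed one coordinate of $X$ at a time. It is the reason why a decomposition of $X$ is not needed.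

\begin{lemma}[Gluing]\label{lem:glue}
Let $H_1,H_2,\dots$ be finite-dimensional spaces and let $Q_j:H_j^*\to X$ be operators with $C:=\sup_i\sum_j\|Q_j^*\varphi_i\|<\infty$. Then there is an operator $S:(\sum_jH_j^*)_{c_0}\to X$ with $Su=\sum_jQ_ju_j$ for finitely supported $u=(u_j)$. It satisfies $\|S\|=C$ and $S^*x^*=(Q_j^*x^*)_j\in(\sum_jH_j)_{\ell_1}$ for $x^*\in X^*$.
\end{lemma}

\begin{proof}
For finitely supported $u$ and every $i$,
\[
|\varphi_i(Su)|=\Big|\sum_ju_j(Q_j^*\varphi_i)\Big|\le\sup_j\|u_j\|\sum_j\|Q_j^*\varphi_i\|\le C\|u\|.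
\]
By (P1), $\|Su\|\le C\|u\|$, so $S$ extends by density with $\|S\|\le C$. If $u$ is supported at the single index $j$, then $(S^*x^*)(u)=x^*(Q_ju_j)=u_j(Q_j^*x^*)$, which identifies the $j$-th component of $S^*x^*$. Finally $\|S\|=\|S^*\|\ge\|S^*\varphi_i\|=\sum_j\|Q_j^*\varphi_i\|$ for all $i$.
\end{proof}

\begin{lemma}\label{lem:onto}
Let $S:Z\to Y$ be an operator between Banach spaces and let $c>0$ be such that $\|S^*y^*\|\ge c\|y^*\|$ for all $y^*\in Y^*$. Then $S$ is onto, and the induced isomorphism $\widetilde S:Z/\ker S\to Y$ satisfies $\|\widetilde S\|=\|S\|$ and $\|\widetilde S^{-1}\|\le1/c$.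
\end{lemma}

\begin{proof}
Let $K$ be the closure of $S(B_Z)$, a closed convex set. If $y\notin K$, the Hahn--Banach theorem gives $y^*\in Y^*$ with $\operatorname{Re}y^*(y)>\sup_{z\in B_Z}\operatorname{Re}y^*(Sz)=\|S^*y^*\|\ge c\|y^*\|$, hence $\|y\|>c$. Thus $cB_Y\subset K$. By scaling, for every $y\in Y$ and $\gamma>0$ there is $z\in Z$ with $\|z\|\le\|y\|/c$ and $\|y-Sz\|\le\gamma$. Fix $y$ and $\gamma>0$, and apply this successively to $y$, $y-Sz_1$, $y-Sz_1-Sz_2,\dots$, to get $z_n$ with $\|y-S(z_1+\dots+z_n)\|\le\gamma2^{-n}$, $\|z_1\|\le\|y\|/c$ and $\|z_{n+1}\|\le\gamma2^{-n}/c$. Then $z=\sum_nz_n$ satisfies $Sz=y$ and $\|z\|\le(\|y\|+\gamma)/c$. Since $\gamma$ is arbitrary, $\|\widetilde S^{-1}y\|\le\|y\|/c$. The equality $\|\widetilde S\|=\|S\|$ follows from the definition of the quotient norm.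
\end{proof}

Finally we recall how $L^1$ is exhausted by copies of $\ell_1^m$. Let $M_k\subset L^1$ be the space of functions that are constant on each dyadic interval of length $2^{-k}$, and let $E_k:L^1\to M_k$ be the conditional expectation, which replaces a function by its mean on each such interval. Then $M_0\subset M_1\subset\cdots$ and $\|E_k\|=1$. Also $E_kh\to h$ for all $h\in L^1$: this holds for continuous $h$ by uniform continuity, and for all $h$ by density. The normalized indicators of the $2^k$ intervals are disjointly supported, so $M_k$ is isometric to $\ell_1^{2^k}$ and $M_k^*$ is isometric to $\ell_\infty^{2^k}$.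

\section{Two model cases}\label{sec:models}

\subsection*{Finite-dimensional spaces and their $c_0$-sums}
Let $X$ be finite-dimensional and let $T:X^*\to L^1$ have distortion at most $d$. Since $E_k\to I$ pointwise and $X^*$ is finite-dimensional, $\|T-E_kT\|\to0$, so for large $k$ we have $\|E_kTx^*\|\ge\|x^*\|/((1+\varepsilon)d)$. Since $X^{**}=X$, the operator $E_kT:X^*\to M_k$ is the adjoint of an operator $S:M_k^*\to X$ with $\|S\|\le1$. By Lemma~\ref{lem:onto}, $X$ is $(1+\varepsilon)d$-isomorphic to a quotient of $\ell_\infty^{2^k}$, which is itself a quotient of $c_0$.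

Next let $X=(\sum_nX_n)_{c_0}$ with each $X_n$ finite-dimensional, and let $X^*=(\sum_nX_n^*)_{\ell_1}$ embed with distortion at most $d$. Then so does each $X_n^*$, and we obtain operators $S_n:\ell_\infty^{m_n}\to X_n$ as above. The diagonal operator $S(u_n)=(S_nu_n)$ is defined on $(\sum_n\ell_\infty^{m_n})_{c_0}$, which is $c_0$ with its coordinates grouped into blocks. It has $\|S\|\le1$ and $\|S^*x^*\|=\sum_n\|S_n^*x_n^*\|\ge\|x^*\|/((1+\varepsilon)d)$, and Lemma~\ref{lem:onto} applies again.

For a general $X$ the argument breaks at two places: $E_kT$ need not tend to $T$ in norm, and $(E_kT)^*$ takes its values in $X^{**}$ and not in $X$.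

\subsection*{A rank-one operator that is not an adjoint}
The second example isolates the failure of weak$^*$ continuity. In the sum of two copies of $c_0$ with the norm $\max(\|s\|,\|t\|)$, which is isometric to $c_0$, let
\[
X=\{(s,t):\ t_i=s_i-s_{i+1}\text{ for all }i\}.
\]
The coordinate functionals are $\sigma_i(s,t)=s_i$ and $\tau_i(s,t)=t_i$. Let $x_n\in X$ have $s_i=1$ for $i\le n$ and $s_i=0$ for $i>n$; then $t_n=1$, $t_i=0$ for $i\neq n$, and $\|x_n\|=1$. As functions of $n=1,2,\dots$,
\[
\sigma_i(x_n):\ 0,\dots,0,1,1,1,\dots\qquad\qquad\tau_i(x_n):\ 0,\dots,0,1,0,0,\dots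
\]
with the first $1$ at $n=i$. These sequences converge, so by (P3) the limit $\xi(x^*)=\lim_nx^*(x_n)$ exists for all $x^*\in X^*$. Put $Tx^*=\xi(x^*)\mathbf1\in M_0$. Then $\|T\|=1$, and $T$ is not the adjoint of an operator $M_0^*\to X$, because $\|T\sigma_i\|=1$ for all $i$, contrary to \eqref{eq:null}.

Nevertheless $T$ is a pointwise limit of adjoints, namely of the maps $x^*\mapsto x^*(x_n)\mathbf1$, and a limit can be written as a telescoping series. More generally, let $z_0=0$ and let $z_1,z_2,\ldots\in X$ satisfy $\varphi(z_j)\to\xi(\varphi)$ for every coordinate functional $\varphi$. Let $(e_j)$ be the unit vector basis of $c_0$, put $Se_j=z_j-z_{j-1}$, and let $V(a_j)=(\sum_ja_j)\mathbf1$ on $\ell_1$. By Lemma~\ref{lem:glue} with one-dimensional $H_j$,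
\[
\|S\|=\sup_\varphi\sum_j|\varphi(z_j)-\varphi(z_{j-1})|,
\]
the largest total variation of a sequence $j\mapsto\varphi(z_j)$, provided that this is finite. In that case $VS^*\varphi=\lim_j\varphi(z_j)\mathbf1=T\varphi$, and $VS^*=T$ by (P3).

Take first $z_j=x_j$. The variation is $1$ for $\sigma_i$ and $2$ for $\tau_i$, so $T$ factors, with $\|S\|=2$. The loss comes from the single term $\tau_i(x_i)=1$, which is neither the initial value $0$ nor the limit $\xi(\tau_i)=0$. Passing to a subsequence $(x_{n_j})$ does not help, since $\tau_{n_j}$ still has variation $2$. Averaging does help. Let $z_j$ be the mean of the $x_n$ with $(j-1)N<n\le jN$. Means over consecutive blocks of a nondecreasing sequence are nondecreasing, so $\sigma_i(z_j)$ still rises from $0$ to $1$ with variation $1$. The sequence $\tau_i(z_j)$ equals $1/N$ for the block containing $i$ and $0$ otherwise, with variation $2/N$. Hence $\|S\|=\max(1,2/N)$, which is $\|T\|$ for $N\ge2$.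

The general proof has the same three parts. We approximate $T$ by finite-rank adjoints $T_n$, arranged so that for each $i$ the sequence $n\mapsto T_n\varphi_i$ is first close to $0$, then uncontrolled for one value of $n$, and then close to $T\varphi_i$. We average in blocks to damp the uncontrolled term. We telescope and apply the gluing lemma.

\section{Proof of the factorization theorem}\label{sec:A}

If $T=0$ take $S=0$ and $V=0$. Otherwise we may assume $\|T\|=1$: a factorization $(S,V)$ of $T/\|T\|$ gives the factorization $(\|T\|S,V)$ of $T$.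

The natural finite-rank approximations $E_kT$ are not adjoints of operators into $X$. On a given finite-dimensional subspace of $X^*$, however, they can be replaced by adjoints of almost the same norm. The tool is the \emph{principle of local reflexivity} \cite{LR,JRZ}: \emph{if $X$ is a Banach space, $F\subset X^{**}$ and $G\subset X^*$ are finite-dimensional and $\eta>0$, then there is an operator $W:F\to X$ with $\|W\|\le1+\eta$ and $g(Wv)=v(g)$ for all $v\in F$, $g\in G$.} The case $\eta=1$ suffices here, because the averaging below will absorb any fixed constant.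

\begin{lemma}\label{lem:local}
Let $G\subset X^*$ be finite-dimensional and $k\ge1$. There is an operator $S:M_k^*\to X$ with $\|S\|\le2$ and $S^*g=E_kTg$ for all $g\in G$.
\end{lemma}

\begin{proof}
Let $A=(E_kT)^*:M_k^*\to X^{**}$. Then $\|A\|\le1$ and $F=A(M_k^*)$ is finite-dimensional. Take $W:F\to X$ as above with $\eta=1$ and put $S=WA$. For $u\in M_k^*$ and $g\in G$ we have $u(S^*g)=g(WAu)=(Au)(g)=u(E_kTg)$.
\end{proof}

\subsection*{Step 1: approximation by finite-rank adjoints}
We construct integers $1=p_1<p_2<\cdots$ and $k_1<k_2<\cdots$, and operators $S_n:M_{k_n}^*\to X$, such that $T_n:=S_n^*:X^*\to M_{k_n}\subset L^1$ satisfies $\|T_n\|\le2$ and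
\begin{itemize}
\item[(a)] $\|T_n\varphi_i-T\varphi_i\|\le2^{-n}$ for $i\le p_n$;
\item[(b)] $\|T_n\varphi_i\|\le2^{-n}$ for $i>p_{n+1}$.
\end{itemize}
Suppose that $p_n$ and $k_{n-1}$ are given, with $k_0=0$. Choose $k_n>k_{n-1}$ with $\|E_{k_n}T\varphi_i-T\varphi_i\|\le2^{-n}$ for the finitely many $i\le p_n$. Lemma~\ref{lem:local}, applied with $G=\operatorname{span}\{\varphi_i:i\le p_n\}$ and $k=k_n$, gives $S_n$, and (a) holds. By \eqref{eq:null}, $\|T_n\varphi_i\|\to0$ as $i\to\infty$, so there is $p_{n+1}>p_n$ for which (b) holds. The order of the choices matters: $p_{n+1}$ is chosen after $T_n$, and $T_{n+1}$ is accurate up to $p_{n+1}$, so the ranges of $i$ on which the different $T_n$ are uncontrolled are disjoint (Figure~\ref{fig:stairs}).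

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=0.6cm]
\foreach \n/\x/\y in {1/0.8/2,2/2/3.6,3/3.6/5.4,4/5.4/7.4}{
  \fill[gray!20] (0,\n-1) rectangle (\x,\n);
  \fill[gray!70] (\x,\n-1) rectangle (\y,\n);
  \draw (0,\n-1) rectangle (8.4,\n);
  \node[left] at (0,\n-0.5) {$n=\n$};
}
\foreach \n/\x in {1/0.8,2/2,3/3.6,4/5.4,5/7.4}
  \draw (\x,0) -- (\x,-0.2) node[below] {$p_{\n}$};
\node at (2,3.5) {$T_n\varphi_i\approx T\varphi_i$};
\node at (6.5,0.5) {$T_n\varphi_i\approx 0$};
\draw[thick,dashed] (4.4,0) -- (4.4,4.4) node[above] {$i$};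
\end{tikzpicture}
\caption{What is known about $T_n\varphi_i$, with $n$ indexing the rows and $i$ running horizontally. Light region ($i\le p_n$): $T_n\varphi_i$ is close to $T\varphi_i$. White region ($i>p_{n+1}$): $T_n\varphi_i$ is close to $0$. Dark region ($p_n<i\le p_{n+1}$): only $\|T_n\varphi_i\|\le2$ is known. For fixed $i$ (dashed line) at most one row is dark.}\label{fig:stairs}
\end{figure}

To record this, fix $i$, put $p_0=0$, and let $n(i)\ge0$ be the integer with $p_{n(i)}<i\le p_{n(i)+1}$. For $n\ge1$ let $\theta_n=1$ if $n>n(i)$ and $\theta_n=0$ if $n\le n(i)$, and let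
\[
D_n=T_n\varphi_i-\theta_nT\varphi_i .
\]
If $n>n(i)$, then $i\le p_{n(i)+1}\le p_n$, and (a) gives $\|D_n\|\le2^{-n}$. If $1\le n<n(i)$, then $i>p_{n(i)}\ge p_{n+1}$, and (b) gives $\|D_n\|\le2^{-n}$. If $n=n(i)\ge1$, then $\|D_n\|=\|T_n\varphi_i\|\le2$. Altogether
\begin{equation}\label{eq:D}
\sum_{n\ge1}\|D_n\|\le3 .
\end{equation}

\subsection*{Step 2: averaging}
The main term $\theta_nT\varphi_i$ has total variation $\|T\varphi_i\|\le1$ in $n$, but by \eqref{eq:D} the errors may add as much as $6$. As in the example, we average: this divides the errors by $N$ and keeps the main term monotone. Fix an integer $N\ge6/\varepsilon$. Let $I_0=\emptyset$ and $I_j=\{(j-1)N+1,\dots,jN\}$ for $j\ge1$, and put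
\[
A_j=\frac1N\sum_{n\in I_j}T_n\quad(j\ge0),\qquad R_j=A_j-A_{j-1},\qquad H_j=M_{k_{jN}}\quad(j\ge1),
\]
so that $A_0=0$. Since the spaces $M_k$ increase, $R_j$ maps $X^*$ into $H_j$. It is again an adjoint: for $u\in H_j^*$ let
\[
Q_ju=\frac1N\sum_{n\in I_j}S_n\big(u|_{M_{k_n}}\big)-\frac1N\sum_{n\in I_{j-1}}S_n\big(u|_{M_{k_n}}\big)\in X .
\]
From $x^*(S_n(u|_{M_{k_n}}))=u(T_nx^*)$ we get $x^*(Q_ju)=u(R_jx^*)$, that is, $Q_j^*=R_j$.

\begin{lemma}\label{lem:var}
For every $i$ we have $\sum_{j\ge1}\|R_j\varphi_i\|\le1+6/N$, and $A_j\varphi_i\to T\varphi_i$ as $j\to\infty$.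
\end{lemma}

\begin{proof}
Fix $i$ and, with the notation of Step 1, write
\[
A_j\varphi_i=a_jT\varphi_i+d_j,\qquad a_j=\frac1N\sum_{n\in I_j}\theta_n,\qquad d_j=\frac1N\sum_{n\in I_j}D_n\qquad(j\ge0).
\]
The sequence $(\theta_n)$ is nondecreasing and eventually equal to $1$, so $0=a_0\le a_1\le\cdots\le1$ and $a_j=1$ for large $j$. The blocks $I_j$ are disjoint, so \eqref{eq:D} gives $\sum_j\|d_j\|\le3/N$; also $d_0=0$. Since $R_j\varphi_i=(a_j-a_{j-1})T\varphi_i+d_j-d_{j-1}$,
\[
\sum_{j\ge1}\|R_j\varphi_i\|\le\|T\varphi_i\|\sum_{j\ge1}(a_j-a_{j-1})+2\sum_{j\ge1}\|d_j\|\le1+\frac6N .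
\]
Finally $A_j\varphi_i-T\varphi_i=d_j$ for large $j$, and $d_j\to0$.
\end{proof}

\subsection*{Step 3: gluing}
By Lemmas~\ref{lem:glue} and~\ref{lem:var} there is an operator $S:(\sum_jH_j^*)_{c_0}\to X$ with $\|S\|\le1+6/N\le1+\varepsilon$ and $S^*x^*=(R_jx^*)_j$. Define $V:(\sum_jH_j)_{\ell_1}\to L^1$ by $V(h_j)=\sum_jh_j$; the series converges absolutely and $\|V\|\le1$. For every $i$,
\[
VS^*\varphi_i=\lim_{J\to\infty}\sum_{j=1}^JR_j\varphi_i=\lim_{J\to\infty}A_J\varphi_i=T\varphi_i .
\]
The operators $VS^*$ and $T$ agree on the span of the $\varphi_i$, so $VS^*=T$ by (P3). Each $H_j^*$ is isometric to $\ell_\infty^{m_j}$ with $m_j=2^{k_{jN}}$, so there is an isometry $U$ of $c_0$ onto $(\sum_jH_j^*)_{c_0}$, and $U^*$ is an isometry of $(\sum_jH_j)_{\ell_1}$ onto $\ell_1$. The operators $SU$ and $V(U^*)^{-1}$ have the same norms as $S$ and $V$, and $V(U^*)^{-1}(SU)^*=VS^*=T$. This proves Theorem~\ref{thm:A}. \qed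

\begin{remark}[Use of the hypotheses]\label{rem:hyp}
Property (P1) is used in the gluing lemma, (P2) gives condition (b), and (P3) passes from the $\varphi_i$ to all of $X^*$. The decisive one is (P2). A sequence $(\varphi_i)$ dense in the unit sphere of $\ell_2^*$ satisfies (P1) and (P3) for $X=\ell_2$, but the isometry $T:\ell_2^*\to L^1$ of Section~\ref{sec:needed} does not factor through $\ell_1$: if $T=VS^*$, then $S^*$ would embed $\ell_2$ in $\ell_1$. The space $L^1$ enters only through the contractions $E_k\to I$ with increasing ranges isometric to $\ell_1^{2^k}$; the form of the ranges is what makes $(\sum_jH_j^*)_{c_0}$ a copy of $c_0$. Averaging is needed only for the sharp constant: $N=1$ gives $\|S\|\le7\|T\|$, which already answers the question of Section~\ref{sec:intro}.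
\end{remark}

\begin{remark}[A direct proof of Lemma~\ref{lem:local}]
We used the lemma only for $G=\operatorname{span}\{\varphi_1,\dots,\varphi_p\}$, and in this case the same averaging device proves it. Let $m=2^k$, let $h_1,\dots,h_m$ be the normalized indicators spanning $M_k$, and write $E_kTx^*=\sum_l\xi_l(x^*)h_l$, so that $\xi_l\in X^{**}$ and $\sum_l|\xi_l(x^*)|\le\|x^*\|$. If $G'\subset X^*$ is finite-dimensional and $G'_\perp\subset X$ is its annihilator, then $(X/G'_\perp)^*=G'$, hence $(G')^*=X/G'_\perp$ isometrically, and each $\xi_l$ agrees on $G'$ with some vector of $X$ of norm at most $2$. Using this and (P2), choose $p=q_1<\dots<q_{2m+1}$ and $x_l^r\in2B_X$ ($l\le m$, $r\le2m$) with $\varphi_i(x_l^r)=\xi_l(\varphi_i)$ for $i\le q_r$ and $\sum_l|\varphi_i(x_l^r)|\le1$ for $i>q_{r+1}$. For each $i$, the sum $\sum_l|\varphi_i(x_l^r)|$ is at most $1$ for all $r$ but at most one, and at most $2m$ for that one. So $x_l=\frac1{2m}\sum_rx_l^r$ satisfies $\sum_l|\varphi_i(x_l)|\le2$ for all $i$, and $\varphi_i(x_l)=\xi_l(\varphi_i)$ for $i\le p$. The operator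 $Su=\sum_lu(h_l)x_l$ has $S^*x^*=\sum_lx^*(x_l)h_l$, so $S^*=E_kT$ on $G$, and $\|S\|\le2$ by Lemma~\ref{lem:glue}.
\end{remark}

\section{Quotients of $c_0$}\label{sec:BC}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $T:X^*\to L^1$ satisfy $\frac1d\|x^*\|\le\|Tx^*\|\le\|x^*\|$, and let $S$ and $V$ be given by Theorem~\ref{thm:A}, so that $\|S\|\le1+\varepsilon$. Since $\|V\|\le1$,
\[
\|S^*x^*\|\ge\|VS^*x^*\|=\|Tx^*\|\ge\tfrac1d\|x^*\|\qquad(x^*\in X^*).
\]
By Lemma~\ref{lem:onto}, $S$ induces an isomorphism $\widetilde S$ of $c_0/\ker S$ onto $X$ with $\|\widetilde S\|\le1+\varepsilon$ and $\|\widetilde S^{-1}\|\le d$.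
\end{proof}

For Theorem~\ref{thm:C} we have to assemble embeddings of finite-dimensional subspaces, which need not be compatible with one another, into a single embedding. An ultrapower does this. Let $\mathcal U$ be a free ultrafilter on $\mathbb N$. Every bounded scalar sequence has a limit along $\mathcal U$; this limit is linear, equals the ordinary limit when the latter exists, and preserves inequalities that hold for all large $n$. The ultrapower $(L^1)_{\mathcal U}$ is the quotient of the space of bounded sequences $(h_n)$ in $L^1$, with the supremum norm, by the subspace of those with $\lim_{\mathcal U}\|h_n\|=0$; the class $(h_n)_{\mathcal U}$ has norm $\lim_{\mathcal U}\|h_n\|$. The space $(L^1)_{\mathcal U}$ is isometric to $L^1(\mu)$ for some measure $\mu$ \cite{DK,He}. To return from $L^1(\mu)$ to $[0,1]$ we use separability.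

\begin{lemma}\label{lem:sep}
Every separable subspace $Z$ of a space $L^1(\Omega,\Sigma,\mu)$ is isometric to a subspace of $L^1$.
\end{lemma}

\begin{proof}
Let $Z\ne\{0\}$, let $(z_n)$ be a dense sequence of nonzero vectors of $Z$, and put $w=\sum_n2^{-n}|z_n|/\|z_n\|$. Then $dP=w\,d\mu$ is a probability measure. Each $z_n$, and hence each $z\in Z$, vanishes almost everywhere on $\{w=0\}$, so $z\mapsto\mathbf 1_{\{w>0\}}z/w$ is an isometry of $Z$ into $L^1(P)$. Its range lies in $L^1(\Omega,\Sigma_0,P)$, where $\Sigma_0$ is the $\sigma$-algebra generated by the images of the $z_n$. This $\sigma$-algebra is generated by a sequence of sets $C_1,C_2,\dots$. Let $\mathcal P_r$ be the finite partition of $\Omega$ generated by $C_1,\dots,C_r$. The step functions over the partitions $\mathcal P_r$, $r\ge1$, are dense in $L^1(\Omega,\Sigma_0,P)$, since a generating algebra approximates every set of $\Sigma_0$ in measure. By induction on $r$, partition $[0,1)$ into intervals $J_A$, $A\in\mathcal P_r$, of length $P(A)$, in such a way that $J_A$ is the union of the $J_{A'}$ with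 $A'\in\mathcal P_{r+1}$, $A'\subset A$. Then $\mathbf1_A\mapsto\mathbf1_{J_A}$ defines a linear isometry on step functions, which extends to $L^1(\Omega,\Sigma_0,P)$.
\end{proof}

\begin{lemma}\label{lem:ultra}
Let $Y$ be a separable Banach space and $d\ge1$. Suppose that for every $\eta>0$, every finite-dimensional subspace of $Y$ embeds in $L^1$ with distortion at most $d+\eta$. Then $Y$ embeds in $L^1$ with distortion at most $d$.
\end{lemma}

\begin{proof}
Choose finite-dimensional subspaces $G_1\subset G_2\subset\cdots$ with dense union, and operators $U_n:G_n\to L^1$ with $\|g\|/(d+1/n)\le\|U_ng\|\le\|g\|$. Put $U_ng=0$ for $g\notin G_n$, and define $Ug=(U_ng)_{\mathcal U}$ for $g\in\bigcup_nG_n$. If $g,g'\in G_m$ and $\alpha$ is a scalar, then $U_n(g+\alpha g')=U_ng+\alpha U_ng'$ for $n\ge m$, so $U$ is linear, and $\|Ug\|=\lim_{\mathcal U}\|U_ng\|$ lies between $\|g\|/d$ and $\|g\|$. Hence $U$ extends to $Y$ with the same bounds. Its range is a separable subspace of $(L^1)_{\mathcal U}=L^1(\mu)$, and Lemma~\ref{lem:sep} concludes the proof.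
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
(1) If $X^*$ embeds with distortion at most $d$, Theorem~\ref{thm:B} gives $q(X)\le(1+\varepsilon)d$ for all $\varepsilon>0$; hence $q(X)\le\ell(X)$. Lemma~\ref{lem:easy} gives $\ell(X)\le q(X)$. Restricting an embedding of $X^*$ to a subspace $G$ gives $f(X)\le\ell(X)$. If $f(X)<\infty$, then $Y=X^*$, which is separable by (P3), satisfies the hypothesis of Lemma~\ref{lem:ultra} with $d=f(X)$. Thus $X^*$ embeds with distortion at most $f(X)$, and $\ell(X)\le f(X)$. This also shows that the infimum defining $\ell(X)$ is attained when it is finite.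

(2) Let $X$ be isomorphic to a subspace $Y$ of $c_0$ and let $X^*$ be isomorphic to a subspace of $L^1$. Then $Y^*$ embeds in $L^1$ with some finite distortion, so $Y$, and with it $X$, is isomorphic to a quotient of $c_0$ by Theorem~\ref{thm:B}. The converse is the theorem of Johnson and Zippin \cite{JZ} together with Lemma~\ref{lem:easy}.

(3) Suppose that $X^*$ is isometric to a subspace of $L^1$, let $\varepsilon>0$, and let $Y\subset c_0$ be $(1+\varepsilon)$-isomorphic to $X$. Then $Y^*$ is $(1+\varepsilon)$-isomorphic to $X^*$, so it embeds in $L^1$ with distortion at most $1+\varepsilon$. By Theorem~\ref{thm:B}, $Y$ is $(1+\varepsilon)^2$-isomorphic to a quotient of $c_0$, and $X$ is $(1+\varepsilon)^3$-isomorphic to it. As $\varepsilon$ is arbitrary, this proves one implication.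

Conversely, let $X$ be $(1+\varepsilon)$-isomorphic to a quotient of $c_0$ for every $\varepsilon>0$. By a theorem of Alspach \cite{Al}, every quotient of $c_0$ is $(1+\varepsilon)$-isomorphic to a subspace of $c_0$ for every $\varepsilon>0$. So $X$ is $(1+\varepsilon)^2$-isomorphic to a subspace of $c_0$ for every $\varepsilon>0$. By Lemma~\ref{lem:easy}, $X^*$ is isomorphic to a subspace of $\ell_1$, hence separable, and it embeds in $L^1$ with distortion at most $1+\varepsilon$ for every $\varepsilon>0$. Lemma~\ref{lem:ultra} with $d=1$ gives an isometric embedding of $X^*$ in $L^1$.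
\end{proof}

\section{Both conditions are needed}\label{sec:needed}

\subsection*{The embedding of $X$ in $c_0$}
Let $X=\ell_2$, so that $X^*$ is isometric to $\ell_2$. Let $(g_n)$ be independent standard Gaussian variables on $[0,1]$, real or complex according to the scalars. For finitely supported $a=(a_n)$, the variable $\sum_na_ng_n$ has the same distribution as $\|a\|_2\,g_1$. Hence $a\mapsto\|g_1\|_{L^1}^{-1}\sum_na_ng_n$ extends to an isometry of $\ell_2$ into $L^1$. But $\ell_2$ is not isomorphic to a quotient of $c_0$. Otherwise, by Lemma~\ref{lem:easy}, $\ell_2$ would be isomorphic to a subspace of $\ell_1$. The space $\ell_1$ has the Schur property: its weakly null sequences are norm null. This property passes to subspaces and isomorphic copies, and it fails for $\ell_2$, whose unit vector basis is weakly null and normalized.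

\subsection*{The embedding of $X^*$ in $L^1$}
We build a subspace of $c_0$ whose dual contains uniformly isomorphic copies of $\ell_\infty^n$ for all $n$. Let $\Omega_n=\{\pm1\}^n$ for real scalars and $\Omega_n=\{\pm1,\pm\mathrm i\}^n$ for complex scalars, and map $a\in\ell_1^n$ to $(\sum_l\omega_la_l)_{\omega\in\Omega_n}\in\ell_\infty(\Omega_n)$. The norm of the image is at most $\|a\|_1$, and at least $\|a\|_1/\sqrt2$, since one can choose each $\omega_l$ with $\operatorname{Re}(\omega_la_l)\ge|a_l|/\sqrt2$. So the range $F_n$ is $2$-isomorphic to $\ell_1^n$, and $X=(\sum_nF_n)_{c_0}$ is a subspace of $(\sum_n\ell_\infty(\Omega_n))_{c_0}=c_0$. The dual $X^*=(\sum_nF_n^*)_{\ell_1}$ contains $F_n^*$ isometrically, and $F_n^*$ is $2$-isomorphic to $\ell_\infty^n$.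

Suppose that $X^*$ embeds in $L^1$ with distortion at most $d$. Then there is $U:\ell_\infty^n\to L^1$ with distortion at most $2d$; let $h_l=Ue_l$, so that $\|h_l\|\ge1/(2d)$. The obstruction is that $L^1$ has cotype $2$, and we recall the computation. Khintchine's inequality states that, for an absolute constant $c>0$ and all scalars $b_1,\dots,b_n$, the average of $|\sum_l\epsilon_lb_l|$ over all signs $\epsilon_l=\pm1$ is at least $c(\sum_l|b_l|^2)^{1/2}$. Since $\|\sum_l\epsilon_le_l\|_\infty=1$ and $\|U\|\le1$, applying this pointwise and then the Cauchy--Schwarz inequality gives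
\[
1\ge\operatorname{Ave}_\epsilon\int_0^1\Big|\sum_{l=1}^n\epsilon_lh_l\Big|\ge c\int_0^1\Big(\sum_{l=1}^n|h_l|^2\Big)^{1/2}\ge\frac c{\sqrt n}\sum_{l=1}^n\|h_l\|\ge\frac{c\sqrt n}{2d}.
\]
This fails for large $n$. So $X^*$ is not isomorphic to a subspace of $L^1$, and by Lemma~\ref{lem:easy} the subspace $X$ of $c_0$ is not isomorphic to a quotient of $c_0$.

\begin{thebibliography}{9}

\bibitem{Al} Alspach, Proc. AMS \textbf{76} (1979).

\bibitem{DK} Dacunha-Castelle and Krivine, Studia Math. \textbf{41} (1972).

\bibitem{He} Heinrich, J. reine angew. Math. \textbf{313} (1980).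

\bibitem{JRZ} Johnson, Rosenthal and Zippin, 1971.

\bibitem{JZ} Johnson and Zippin, Israel J. Math. \textbf{13} (1972).

\bibitem{LR} Lindenstrauss and Rosenthal, 1969.

\bibitem{Q} \emph{On subspaces of $L^1$ which embed into $\ell_1$}, \texttt{http://kaltonmemorial.missouri.edu/docs/crelle1996.pdf}.

\end{thebibliography}
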